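
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Hereditary counts of one induced subgraph\\ and quasi-randomness: a counterexample and a criterion}


\begin{abstract}
Let $L$ be a fixed graph on $v\ge 4$ vertices, neither empty nor complete, and suppose that every induced subgraph of $G_n$ contains asymptotically as many induced copies of $L$ as a $p$-random graph of the same size. It was conjectured that $(G_n)$ must then split into a $p$-quasi-random sequence and a $\bar p$-quasi-random sequence, where $\bar p$ is the second density giving the same count. We disprove this for $L=C_4+K_1$ and an explicit $p\approx 0.370$. The counterexample is a random graph with two vertex classes. We also show that such two-class graphs are the only obstruction, which gives an algebraic criterion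 for each pair $(L,p)$. As consequences, the conjecture holds for every $L$ and all but finitely many $p$, for every regular $L$, and for $v=4$. For $v=5$ it fails for exactly six graphs, each at exactly one pair $\{p,\bar p\}$.
\end{abstract}

\section{Introduction}

\subsection{The question}

Graph sequences are written $(G_n)$, with $|V(G_n)|=n\to\infty$. For $p\in(0,1)$ the sequence is \emph{$p$-quasi-random} if
\[
 e(G_n[X])=\tfrac p2|X|^2+o(n^2)\qquad\text{for every }X\subseteq V(G_n),
\]
with an error that is uniform in $X$; this is quasi-randomness in the sense of Chung, Graham and Wilson. The definition is a hereditary edge count: not only $G_n$ but each of its induced subgraphs has as many edges as a $p$-random graph of the same size, up to $o(n^2)$. It is natural to ask what happens if the edge is replaced by a larger graph.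

Fix a graph $L$ with $v$ vertices and $e$ edges, and put $m=\binom v2$. Let $\mathbf N^*(L,F)$ be the number of labeled induced copies of $L$ in $F$, that is, of injective maps $V(L)\to V(F)$ that preserve adjacency and non-adjacency. Let
\[
 c(x)=x^{e}(1-x)^{m-e}.
\]
The condition studied here is
\begin{equation}\label{eq:H}
 \max_{U\subseteq V(G_n)}\bigl|\mathbf N^*(L,G_n[U])-c(p)\,|U|^v\bigr|=o(n^v).
\end{equation}
It says that every induced subgraph of $G_n$ has asymptotically as many induced copies of $L$ as a $p$-random graph of the same size. (Requiring the estimate for every choice of one set $U$ for each $n$ is the same: choose the worst $U$ for each $n$.)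

We assume throughout that $0<e<m$, i.e.\ that $L$ is neither empty nor complete. Then $c$ vanishes at $0$ and $1$. Since $(\log c)'(x)=\frac ex-\frac{m-e}{1-x}$, it strictly increases on $[0,e/m]$ and strictly decreases on $[e/m,1]$. Hence for $p\in(0,1)$ the equation $c(x)=c(p)$ has exactly the solutions $p$ and $\bar p$ in $[0,1]$, where $\bar p\in(0,1)$ lies on the other side of $e/m$, and $\bar p=p$ if $p=e/m$. So \eqref{eq:H} cannot tell $p$ from $\bar p$, and the best one can hope for is the following.

\begin{definition}
The pair $(L,p)$ is \emph{rigid} if every sequence $(G_n)$ satisfying \eqref{eq:H} is the union of two sequences, one of them $p$-quasi-random and the other $\bar p$-quasi-random, where one of the two may be finite or empty. Otherwise $(L,p)$ is \emph{exceptional}.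
\end{definition}

\begin{conjecture}[{\cite[Conjecture 3.5]{HEP}}]\label{conj}
If $v\ge4$, then $(L,p)$ is rigid for all $p\in(0,1)$.
\end{conjecture}

\subsection{What can go wrong: three vertices}

The first structures to try after a random graph are random graphs with two vertex classes. For $v=3$ they already violate rigidity.

\begin{example}\label{ex:three}
Let $L$ be the path $P_3$ with two edges, so that $c(x)=x^2(1-x)$, and let $p=\frac35$. Split the vertex set into halves $A$, $B$. Choose edges independently, with probability $\frac35$ inside $A$ and inside $B$ and with probability $\frac9{10}$ between $A$ and $B$. Three vertices of one class induce a given labeled $P_3$ with probability $c(\frac35)=\frac{18}{125}$. Now take one vertex in one class and two in the other. If the lone vertex is the center of $P_3$, the probability is $\left(\frac9{10}\right)^2\cdot\frac25=\frac{81}{250}$. If it is one of the two ends, it is $\frac9{10}\cdot\frac1{10}\cdot\frac35=\frac{27}{500}$. The average over the three vertices of $P_3$ is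
\[
 \frac13\left(\frac{81}{250}+2\cdot\frac{27}{500}\right)=\frac{18}{125}=c\left(\tfrac35\right).
\]
So the expected number of copies of $P_3$ in a vertex set depends, up to lower order terms, only on the size of the set and not on how it is divided between $A$ and $B$. By Lemma~\ref{lem:construct} below, there are sequences of such graphs that satisfy \eqref{eq:H} and are not quasi-random.
\end{example}

Why should $v\ge4$ be better? Suppose the density is $a$ inside both classes and $\beta$ between them. There is one equation for each number $k$ of vertices of $L$ that fall into $A$. The values $k$ and $v-k$ give the same equation, and $k=0$ only says $c(a)=c(p)$. So there are $\lfloor v/2\rfloor$ further equations for the two unknowns $a,\beta$. For $v=3$ this is one equation, and one expects a curve of solutions. For $v=4,5$ there are two equations, and one expects isolated solutions, if there are any besides $\beta=a$. For $v\ge6$ the system is overdetermined. It will turn out that for $v=4$ there are no solutions besides $\beta=a$, and that for $v=5$ there are a few.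

\subsection{Results}

For $S\subseteq V(L)$ write $\bar S=V(L)\setminus S$, let $e(S)$ be the number of edges of $L$ inside $S$, let $\mathrm{cut}(S)$ be the number of edges of $L$ between $S$ and $\bar S$, and let $d_u$ be the degree of $u$ in $L$. For $1\le k\le v-1$ let
\[
 g_k(\rho)=\binom vk^{-1}\sum_{|S|=k}\rho^{\mathrm{cut}(S)},
\]
the generating function of the cut size of a random $k$-set. Clearly $g_k=g_{v-k}$. If the $k(v-k)$ pairs across a cut were edges independently with probability $a$, the generating function would be $(1-a+a\rho)^{k(v-k)}$, and its $k(v-k)$-th root would not depend on $k$. We look for $\rho$ at which $L$ imitates this: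
\[
 R_L=\bigl\{\rho>0,\ \rho\ne1:\ g_k(\rho)^{1/(k(v-k))}\text{ is the same number }\tau=\tau(\rho)\text{ for all }1\le k\le v-1\bigr\}.
\]
For $\rho\in R_L$ put
\[
 a(\rho)=\frac{\tau-1}{\rho-1},\qquad \beta(\rho)=\frac{\rho(\tau-1)}{\tau(\rho-1)} ,
\]
so that $\tau=1-a(\rho)+a(\rho)\rho$ and $\beta(\rho)=a(\rho)\rho/\tau$.

\begin{theorem}\label{thm:disproof}
Let $L=C_4+K_1$ be the $4$-cycle plus an isolated vertex ($v=5$, $e=4$, $m=10$), and let
\[
 y=\frac{7+3\sqrt6}5,\qquad \rho=\sqrt y,\qquad \tau=\left(\frac{1+4y}5\right)^{1/4},\qquad p=\frac{\tau-1}{\rho-1}\ (\approx0.370).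
\]
There is a sequence $(G_n)$ satisfying \eqref{eq:H} such that no infinite subsequence is $p'$-quasi-random for any $p'$. So Conjecture~\ref{conj} is false.
\end{theorem}

\begin{theorem}\label{thm:criterion}
Let $v\ge4$ and $p\in(0,1)$. The pair $(L,p)$ is rigid if and only if there is no $\rho\in R_L$ with $a(\rho)\in\{p,\bar p\}$.
\end{theorem}

\begin{theorem}\label{thm:finite}
Let $v\ge4$. Then $R_L$ is finite. So $(L,p)$ is rigid for all but finitely many $p$, and the exceptional $p$ are algebraic numbers. If $L$ is regular, then $R_L=\emptyset$ and $(L,p)$ is rigid for all $p$.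
\end{theorem}

The \emph{fork} is $K_{1,3}$ with one edge subdivided, and the \emph{banner} is $C_4$ with a pendant edge.

\begin{theorem}\label{thm:small}
\emph{(i)} If $v=4$, then $(L,p)$ is rigid for all $L$ and all $p$.

\emph{(ii)} If $v=5$, then $L$ has exceptional $p$ precisely when $L$ is $C_4+K_1$, the fork, the banner, or the complement of one of these three graphs. For each of these six graphs, $(L,p)$ is exceptional for exactly one unordered pair $\{p,\bar p\}$.
\end{theorem}

For $v\ge6$, Theorems~\ref{thm:criterion} and~\ref{thm:finite} reduce the question for each $L$ to a finite algebraic computation. We do not determine whether exceptional $L$ exist there.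

\subsection{Outline}

Section~\ref{sec:two} sets up the equations for random graphs with two classes and solves them when both classes have the same inner density and all densities lie in $(0,1)$; the set $R_L$ comes out of a change of variable. Section~\ref{sec:C4} finds the solution for $C_4+K_1$. Section~\ref{sec:class} shows that there are no further non-trivial solutions. Section~\ref{sec:criterion} proves the criterion. There \eqref{eq:H} is turned into a pointwise identity for a limit graphon, and Ramsey's theorem extracts two-class solutions from \emph{any} such graphon. Sections~\ref{sec:finite} and~\ref{sec:small} are algebra: finiteness of $R_L$, and the graphs with four and five vertices.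

\section{Two-class random graphs}\label{sec:two}

\subsection{The equations and the construction}

Let edges have probability $\alpha$ inside a class $A$, $\gamma$ inside a class $B$ and $\beta$ between $A$ and $B$. Suppose that the vertices in $S\subseteq V(L)$ are mapped injectively to $A$ and the others to $B$, and let $k=|S|$. The map is an induced copy with probability
\[
 w_S=\alpha^{e(S)}(1-\alpha)^{\binom k2-e(S)}\,\beta^{\mathrm{cut}(S)}(1-\beta)^{k(v-k)-\mathrm{cut}(S)}\,\gamma^{e(\bar S)}(1-\gamma)^{\binom{v-k}2-e(\bar S)}
\]
(with $0^0=1$). The individual $w_S$ need not equal $c(p)$. What matters is their average over all $S$ of a given size.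

\begin{definition}
A triple $(\alpha,\beta,\gamma)\in[0,1]^3$ is a \emph{solution} for $(L,p)$ if
\begin{equation}\label{eq:sol}
 \binom vk^{-1}\sum_{|S|=k}w_S=c(p)\qquad(0\le k\le v).
\end{equation}
The solutions with $\alpha=\beta=\gamma$ are \emph{trivial}; for them every $w_S$ is $c(\alpha)$, so they are those with $\alpha\in\{p,\bar p\}$.
\end{definition}

\begin{lemma}\label{lem:construct}
Let $v\ge3$. If $(L,p)$ has a non-trivial solution, then there is $(G_n)$ satisfying \eqref{eq:H} such that no infinite subsequence is $p'$-quasi-random for any $p'$. In particular $(L,p)$ is exceptional.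
\end{lemma}

\begin{proof}
Let $(\alpha,\beta,\gamma)$ be the solution. Split a set $V$ of $n$ vertices into $A$ and $B$ with $|A|=\lfloor n/2\rfloor$, $|B|=\lceil n/2\rceil$, and let $G$ be the random graph described above. Let $U\subseteq V$, $n_1=|U\cap A|$, $n_2=|U\cap B|$, and write $(x)_j$ for falling factorials. Then
\[
 \mathbb E\,\mathbf N^*(L,G[U])=\sum_{S}w_S\,(n_1)_{|S|}(n_2)_{v-|S|}
 =\sum_{k=0}^v\binom vk c(p)\,n_1^kn_2^{v-k}+O(n^{v-1})=c(p)|U|^v+O(n^{v-1}),
\]
uniformly in $U$; the second equality is \eqref{eq:sol}, the third the binomial theorem.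

Changing one pair from edge to non-edge, or back, affects only the maps that use both its ends, so it changes $\mathbf N^*(L,G[U])$ by at most $v^2n^{v-2}$. There are at most $\frac12n^2$ independent pairs. By McDiarmid's inequality, the probability that a function of independent variables deviates from its mean by at least $x$ is at most $2\exp(-2x^2/\sum_ic_i^2)$, if changing the $i$-th variable changes the function by at most $c_i$. Hence a deviation of at least $n^{v-1/4}$ has probability at most
\[
 2\exp\left(-\frac{2n^{2v-1/2}}{\frac12n^2\cdot v^4n^{2v-4}}\right)=2\exp\left(-\frac{4n^{3/2}}{v^4}\right).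
\]
This is $o(2^{-n})$, so a union bound over the $2^n$ sets $U$ shows that, with probability $1-o(1)$, the maximum in \eqref{eq:H} is $O(n^{v-1/4})$. Write $e_G(A)$, $e_G(B)$, $e_G(A,B)$ for the numbers of edges of $G$ inside $A$, inside $B$, and between $A$ and $B$. By Chebyshev's inequality we also have, with probability $1-o(1)$,
\[
 e_G(A)=\tfrac\alpha2|A|^2+O(n^{3/2}),\qquad e_G(B)=\tfrac\gamma2|B|^2+O(n^{3/2}),\qquad e_G(A,B)=\beta|A||B|+O(n^{3/2}).
\]
For every large $n$ let $G_n$ be a graph with all these properties; the finitely many other $G_n$ are arbitrary.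

Suppose an infinite subsequence is $p'$-quasi-random. Then $X=A$ and $X=B$ give $\alpha=\gamma=p'$. Using also $X=V$ we obtain
\[
 e_{G_n}(A,B)=e(G_n)-e_{G_n}(A)-e_{G_n}(B)=\tfrac{p'}2\bigl(n^2-|A|^2-|B|^2\bigr)+o(n^2)=p'|A||B|+o(n^2),
\]
so $\beta=p'$, and the solution is trivial, a contradiction. Finally, if $(L,p)$ were rigid, one of the two sequences in the decomposition of $(G_n)$ would be an infinite quasi-random subsequence.
\end{proof}

\subsection{Equal inner densities: the odds ratio}

Let $\alpha=\gamma=a\in(0,1)$ and $c(a)=c(p)$. Dividing $w_S$ by $c(a)$ cancels all pairs inside $S$ and inside $\bar S$. With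
\begin{equation}\label{eq:st}
 s=\frac\beta a,\qquad t=\frac{1-\beta}{1-a},\qquad as+(1-a)t=1,
\end{equation}
the equations \eqref{eq:sol} for $1\le k\le v-1$ become
\begin{equation}\label{eq:f}
 f_k(s,t):=\binom vk^{-1}\sum_{|S|=k}s^{\mathrm{cut}(S)}\,t^{\,k(v-k)-\mathrm{cut}(S)}=1\qquad(1\le k\le v-1),
\end{equation}
while those for $k=0,v$ hold because $c(a)=c(p)$. If $t>0$, then $f_k(s,t)=t^{k(v-k)}g_k(s/t)$. So the right variable is
\[
 \rho=\frac st=\frac{\beta/(1-\beta)}{a/(1-a)},
\]
the ratio of the odds of $\beta$ and of $a$. For fixed $a$ it runs through $(0,\infty)$ as $\beta$ runs through $(0,1)$, with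
\begin{equation}\label{eq:beta}
 \beta=\frac{a\rho}{1-a+a\rho},\qquad 1-\beta=\frac{1-a}{1-a+a\rho},\qquad \frac1t=1-a+a\rho ,
\end{equation}
and $\rho=1$ means $\beta=a$. Thus \eqref{eq:f} takes the form
\begin{equation}\label{eq:g}
 g_k(\rho)=(1-a+a\rho)^{k(v-k)}\qquad(1\le k\le v-1).
\end{equation}

\begin{lemma}\label{lem:balanced}
Let $v\ge3$. For every $\rho\in R_L$ the numbers $a(\rho),\beta(\rho)$ lie in $(0,1)$ and are different. The solutions $(a,\beta,a)$ for $(L,p)$ with $a,\beta\in(0,1)$, $\beta\ne a$, are exactly the triples $(a(\rho),\beta(\rho),a(\rho))$ with $\rho\in R_L$ and $a(\rho)\in\{p,\bar p\}$.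
\end{lemma}

\begin{proof}
Let $(a,\beta,a)$ be such a solution. The case $k=0$ of \eqref{eq:sol} gives $c(a)=c(p)$, so $a\in\{p,\bar p\}$. By \eqref{eq:g}, the odds ratio $\rho\ne1$ lies in $R_L$ and $\tau(\rho)=1-a+a\rho$. Hence $a=a(\rho)$, and \eqref{eq:beta} gives $\beta=\beta(\rho)$.

Conversely let $\rho\in R_L$ and $\tau=\tau(\rho)$. Since $L$ is not empty and not complete, the degrees are not all $0$ and not all $v-1$. So $g_1(\rho)$, the average of the numbers $\rho^{d_u}$, lies strictly between $1$ and $\rho^{v-1}$, and $\tau=g_1(\rho)^{1/(v-1)}$ lies strictly between $1$ and $\rho$. Hence $a:=a(\rho)\in(0,1)$, and $\tau=1-a+a\rho$. Then $\beta(\rho)=a\rho/\tau$ and $1-\beta(\rho)=(1-a)/\tau$ are positive, and the odds ratio of $\beta(\rho)$ and $a$ is $\rho\ne1$, so $\beta(\rho)\neq a$. By the definition of $R_L$, \eqref{eq:g} holds. If $a\in\{p,\bar p\}$, then $c(a)=c(p)$, and $(a,\beta(\rho),a)$ is a solution.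
\end{proof}

For $v=3$ the only equation is $g_1=\tau^2$, so $R_L=(0,\infty)\setminus\{1\}$. Example~\ref{ex:three} is $\rho=6$: there $g_1(6)=\frac13(2\cdot6+6^2)=16$, so $\tau=4$, $a=\frac35$ and $\beta=\frac{6\cdot 3}{4\cdot5}=\frac9{10}$.

\section{The counterexample on five vertices}\label{sec:C4}

\begin{proof}[Proof of Theorem~\ref{thm:disproof}]
As $g_k=g_{5-k}$, only $g_1$ and $g_2$ are needed. The degrees of $L=C_4+K_1$ are $2,2,2,2,0$. A pair $\{x,x'\}$ has cut $d_x+d_{x'}$, minus $2$ if it is an edge. So the four adjacent pairs of the cycle have cut $2$, the two opposite pairs have cut $4$, and the four pairs containing the isolated vertex have cut $2$. With $y=\rho^2$,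
\[
 g_1=\frac{1+4y}5,\qquad g_2=\frac{8y+2y^2}{10}=\frac{y(4+y)}5 .
\]
A number $\rho>0$, $\rho\ne1$, is in $R_L$ if and only if $g_1^{1/4}=g_2^{1/6}$, i.e.\ $g_1^3=g_2^2$, i.e.\ $(1+4y)^3=5y^2(4+y)^2$. Now
\[
 (1+4y)^3-5y^2(4+y)^2=1+12y-32y^2+24y^3-5y^4=(1-y)^2(1+14y-5y^2),
\]
which vanishes at $y=\frac{7+3\sqrt6}5$. So $\rho=\sqrt y\in R_L$, and $\tau(\rho)=g_1^{1/4}$ is the number $\tau$ of the theorem. With $p=a(\rho)$, Lemma~\ref{lem:balanced} gives the non-trivial solution $(p,\beta(\rho),p)$, and Lemma~\ref{lem:construct} gives the sequence and shows that $(L,p)$ is exceptional.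
\end{proof}

Numerically $\rho\approx1.694$, $\tau\approx1.257$, $p\approx0.370$ and $\beta\approx0.499$. The counterexample is a random graph with density $p$ inside two halves and density $\beta$ between them.

\section{All two-class solutions}\label{sec:class}

For the criterion we must know that no other two-class solutions exist. Two kinds have to be excluded: those with different inner densities $p$ and $\bar p$, and those with $\beta\in\{0,1\}$, where the odds ratio is not available.

\begin{proposition}\label{prop:class}
Let $v\ge4$. The non-trivial solutions for $(L,p)$ are exactly the triples $(a(\rho),\beta(\rho),a(\rho))$ with $\rho\in R_L$ and $a(\rho)\in\{p,\bar p\}$.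
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:balanced} it suffices to show that every non-trivial solution $(\alpha,\beta,\gamma)$ has $\alpha=\gamma\in(0,1)$ and $0<\beta<1$; then $\beta\ne\alpha$ by non-triviality. Equation \eqref{eq:sol} for $k=v$ and $k=0$ gives $c(\alpha)=c(\gamma)=c(p)$, so $\alpha,\gamma\in\{p,\bar p\}\subset(0,1)$.

\medskip
\noindent\textbf{The inner densities agree.} Suppose $\alpha\ne\gamma$. For $0<x<1$ let
\[
 H(x)=\frac1v\sum_{u\in V(L)}\Bigl(\frac\beta x\Bigr)^{d_u}\Bigl(\frac{1-\beta}{1-x}\Bigr)^{v-1-d_u}.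
\]
If $S=\{u\}$, then $e(\bar S)=e-d_u$, so dividing \eqref{eq:sol} for $k=1$ by $c(\gamma)$ gives $H(\gamma)=1$. In the same way $k=v-1$, divided by $c(\alpha)$, gives $H(\alpha)=1$.

If $\beta=0$, only isolated vertices contribute, and $H(x)=\frac{i_0}v(1-x)^{-(v-1)}$ with $i_0$ the number of isolated vertices. As $H$ takes the value $1$, $i_0\ge1$, so $H$ is strictly monotone and cannot take the value $1$ at both $\alpha$ and $\gamma$. If $\beta=1$, only the vertices of degree $v-1$ contribute, $H(x)$ is a constant times $x^{-(v-1)}$, and the same argument applies.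

Let $0<\beta<1$. Every term of $H$ is a positive constant times $x^{-d}(1-x)^{-(v-1-d)}$ with $0\le d\le v-1$, and the logarithm of this function is strictly convex. So $H$ is strictly convex and takes the value $1$ at most twice. But $H(\beta)=H(\alpha)=H(\gamma)=1$, so $\beta\in\{\alpha,\gamma\}$. Exchanging the two classes, we may assume $\beta=\alpha$. Now use $k=v-2$: all pairs except the pair $\bar S$ have probability $\alpha$, and $\bar S$ is an edge for a proportion $e/m$ of the sets. Division by $c(\alpha)$ gives
\[
 \frac em\cdot\frac\gamma\alpha+\Bigl(1-\frac em\Bigr)\frac{1-\gamma}{1-\alpha}=1 .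
\]
The left side is affine in $\gamma$ and equals $1$ also for $\gamma=\alpha$. As $\gamma\ne\alpha$, its slope is $0$, i.e.\ $\alpha=e/m$. But $e/m$ is the unique maximizer of $c$, so $c(\gamma)=c(\alpha)$ forces $\gamma=\alpha$, a contradiction.

\medskip
\noindent\textbf{The density between the classes is not $0$ or $1$.} Let $\alpha=\gamma=a$, and let $\bar L$ be the complement of $L$. Complementing all graphs turns a solution $(\alpha,\beta,\gamma)$ for $(L,p)$ into the solution $(1-\alpha,1-\beta,1-\gamma)$ for $(\bar L,1-p)$, so it is enough to exclude $\beta=0$ for all $(L,p)$. In \eqref{eq:st} we then have $s=0$ and $t=1/(1-a)>1$, and only sets $S$ with cut $0$ contribute to \eqref{eq:f}. We use the two equations $k=1$ and $k=2$, which are different because $v\ge4$. The first says $\frac{i_0}vt^{v-1}=1$, so $t^{v-1}=v/i_0$ with an integer $1\le i_0<v$. The second says that $t^{2(v-2)}$ times a rational number is $1$, so $t^{2(v-2)}$ is rational. Hence $t^2=t^{2(v-1)}/t^{2(v-2)}$ is a rational number $P/Q>1$, in lowest terms with $P\ge2$, and $(P/Q)^{v-1}=v^2/i_0^2$. So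 $P^{v-1}$ divides $v^2$.
\begin{itemize}
\item If $v\ge7$, this is impossible since $2^{v-1}>v^2$.
\item If $v=6$: $P^5\mid36$ is impossible, as $32\nmid36$ and $3^5>36$.
\item If $v=5$: $P^4\mid25$ is impossible, as $16\nmid25$ and $3^4>25$.
\item If $v=4$: $P^3\mid16$ forces $P=2$, $Q=1$, and then $8=16/i_0^2$, which is impossible.\qedhere
\end{itemize}
\end{proof}

\begin{remark}
The second part fails for $v=3$, where $k=1$ and $k=2$ give the same equation. For $L=K_2+K_1$, $\beta=0$ and $a=1-1/\sqrt3$, equation \eqref{eq:f} reads $\frac13t^2=1$, which is true.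
\end{remark}

\section{The criterion}\label{sec:criterion}

In this section we prove Theorem~\ref{thm:criterion}. If there is $\rho\in R_L$ with $a(\rho)\in\{p,\bar p\}$, then $(L,p)$ is exceptional by Lemmas~\ref{lem:balanced} and~\ref{lem:construct}. From now on let $v\ge4$, write $c=c(p)$, and assume that there is no such $\rho$. By Proposition~\ref{prop:class},
\begin{equation}\label{eq:star}
 \text{every solution }(\alpha,\beta,\gamma)\text{ for }(L,p)\text{ satisfies }\alpha=\beta=\gamma\in\{p,\bar p\}.
\end{equation}
Let $(G_n)$ satisfy \eqref{eq:H}. We must show that $(G_n)$ splits as in the definition of rigidity. Nothing is known yet about the structure of $G_n$; in particular it need not consist of a few homogeneous classes. The plan is to pass to a limit object and to find two-class solutions inside it.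

\subsection{Passing to a graphon}

A \emph{graphon} is a symmetric measurable function $W:[0,1]^2\to[0,1]$. The \emph{cut norm} of a bounded measurable $K$ on $[0,1]^2$ is $\|K\|_\square=\sup\bigl|\int K(x,y)f(x)g(y)\,dx\,dy\bigr|$ over measurable $f,g:[0,1]\to[0,1]$. For a graph $G$ on $n$ vertices divide $[0,1]$ into intervals $I_u$ of length $1/n$, one for each vertex, and let $W_G=1$ on $I_u\times I_{u'}$ if $uu'\in E(G)$ and $W_G=0$ otherwise. Write $W^\varphi(x,y)=W(\varphi(x),\varphi(y))$. We use the compactness of the space of graphons under the cut distance~\cite{LS}, in the following form (for the use of bijections see~\cite[Theorem 8.13]{Lov}): every sequence $(G_n)$ has a subsequence for which there are a graphon $W$ and measure-preserving bijections $\varphi_n$ of $[0,1]$ with $\|W_{G_n}^{\varphi_n}-W\|_\square\to0$.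

For $x\in\{p,\bar p\}$ let $\delta_x(G)=\max_X|e(G[X])-\frac x2|X|^2|/|V(G)|^2$. If $\min(\delta_p(G_n),\delta_{\bar p}(G_n))\to0$, we split $(G_n)$ according to which of the two numbers is smaller, and are done. Otherwise there are $\varepsilon_0>0$ and a subsequence along which the minimum is at least $\varepsilon_0$. Pass to a further subsequence with $W_n=W_{G_n}$ and $\|W_n^{\varphi_n}-W\|_\square\to0$. We shall prove that
\begin{equation}\label{eq:goal}
 W=p\ \text{ a.e.}\qquad\text{or}\qquad W=\bar p\ \text{ a.e.}
\end{equation}
This suffices. If $W=x$ a.e.\ with $x\in\{p,\bar p\}$, then $\|W_n-x\|_\square=\|W_n^{\varphi_n}-x\|_\square\to0$. A set $X$ of vertices corresponds to a union $X'$ of intervals with $2e(G_n[X])-x|X|^2=n^2\int_{X'\times X'}(W_n-x)$. So $\delta_x(G_n)\to0$, a contradiction.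

\subsection{A pointwise identity}

Let $V(L)=\{1,\dots,v\}$ and
\[
 \Psi_W(x_1,\dots,x_v)=\prod_{ij\in E(L)}W(x_i,x_j)\prod_{ij\notin E(L)}(1-W(x_i,x_j)),\qquad
 \Phi_W(x_1,\dots,x_v)=\frac1{v!}\sum_{\sigma}\Psi_W(x_{\sigma(1)},\dots,x_{\sigma(v)}),
\]
with products over pairs $i<j$ and the sum over all permutations of $\{1,\dots,v\}$. Let $\mu$ be Lebesgue measure.

\begin{lemma}\label{lem:box}
For every measurable $X\subseteq[0,1]$ we have $\int_{X^v}\Psi_W=c\,\mu(X)^v$.
\end{lemma}

\begin{proof}
The set $\varphi_n(X)$ may meet the intervals $I_u$ only partly, so we first extend \eqref{eq:H} to fractional vertex sets. Let $\omega:V(G_n)\to[0,1]$ and let $U$ contain each $u$ independently with probability $\omega(u)$. Then $\mathbb E\,\mathbf N^*(L,G_n[U])=\sum_\eta\prod_i\omega(\eta(i))$, summed over all induced embeddings $\eta$ of $L$ into $G_n$, and $\mathbb E|U|^v=\bigl(\sum_u\omega(u)\bigr)^v+O(n^{v-1})$, since only non-injective $v$-tuples contribute to the difference. As \eqref{eq:H} is uniform in $U$, taking expectations gives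
\[
 \sum_\eta\prod_i\omega(\eta(i))=c\Bigl(\sum_u\omega(u)\Bigr)^v+o(n^v)\qquad\text{uniformly in }\omega.
\]
Let $Y=\varphi_n(X)$ and $\omega(u)=n\,\mu(Y\cap I_u)\in[0,1]$. Then $\sum_u\omega(u)=n\mu(Y)=n\mu(X)$. Moreover $n^v\int_{X^v}\Psi_{W_n^{\varphi_n}}=n^v\int_{Y^v}\Psi_{W_n}$ is a sum over all maps $\eta:V(L)\to V(G_n)$, in which an injective $\eta$ contributes $\prod_i\omega(\eta(i))$ if it is an induced embedding and $0$ if not. The $O(n^{v-1})$ non-injective maps contribute at most $1$ each. Hence $\int_{X^v}\Psi_{W_n^{\varphi_n}}\to c\,\mu(X)^v$.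

It remains to compare with $W$. Replace $W_n^{\varphi_n}$ by $W$ in one of the $m$ factors of $\Psi$ at a time. Consider the factor of the pair $ij$. If all variables except $x_i,x_j$ are fixed, the product of the other factors and of the indicator functions of $X$ has the form $f(x_i)g(x_j)$ with $0\le f,g\le1$. So the integral changes by at most $\|W_n^{\varphi_n}-W\|_\square\to0$. Thus $\int_{X^v}\Psi_W$ is the limit $c\,\mu(X)^v$.
\end{proof}

\begin{lemma}\label{lem:phi}
$\Phi_W=c$ almost everywhere on $[0,1]^v$.
\end{lemma}

\begin{proof}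
Let $X_1,\dots,X_v$ be pairwise disjoint. Apply Lemma~\ref{lem:box} to $X_I=\bigcup_{i\in I}X_i$ and form $\sum_I(-1)^{v-|I|}$ over $I\subseteq\{1,\dots,v\}$. On the left, $\int_{X_I^v}\Psi_W$ is the sum of $\int_{X_{\theta(1)}\times\dots\times X_{\theta(v)}}\Psi_W$ over maps $\theta:\{1,\dots,v\}\to I$. In the alternating sum exactly the surjective maps onto $\{1,\dots,v\}$, i.e.\ the permutations, survive. This gives $v!\int_{X_1\times\dots\times X_v}\Phi_W$. On the right, the same computation applied to $\bigl(\sum_{i\in I}\mu(X_i)\bigr)^v$ gives $v!\,c\prod_i\mu(X_i)$. Taking for the $X_i$ small intervals around distinct points and using Lebesgue's differentiation theorem, we obtain $\Phi_W=c$ a.e.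
\end{proof}

\subsection{Two-class solutions from Ramsey's theorem}

If we could evaluate $\Phi_W=c$ with $k$ of the points equal to $x$ and $v-k$ equal to $y$, we would see that $(W(x,x),W(x,y),W(y,y))$ is a solution, and \eqref{eq:star} would apply. But the diagonal has measure zero, so $W(x,x)$ has no meaning, and near $(x,x)$ the function $W$ may be as rough as it likes. The remedy is to use many distinct points near $x$ and to select, by Ramsey's theorem, a subset of them whose mutual values are almost constant. The constant takes over the role of $W(x,x)$. It is not determined by $x$; but one selection can serve several points at once, and this will be essential.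

Let $T$ be the set of $(x,y)\in(0,1)^2$ with $x\ne y$ for which the mean of $|W(x',y')-W(x,y)|$ over $(x',y')\in(x-r,x+r)\times(y-r,y+r)$ tends to $0$ as $r\to0$. By Lebesgue's theorem $T$ is measurable and has full measure, and $T$ is symmetric. For $(x,y)\in T$ and $\varepsilon>0$ the proportion of $(x',y')$ in this square with $|W(x',y')-W(x,y)|>\varepsilon$ tends to $0$.

\begin{lemma}\label{lem:ramsey}
Let $x_1,\dots,x_r\in(0,1)$ be distinct, and let $D$ be a set of pairs $i<j$ from $\{1,\dots,r\}$ with $(x_i,x_j)\in T$ for all $ij\in D$. There is a symmetric matrix $(\beta_{ij})\in[0,1]^{r\times r}$ with $\beta_{ij}=W(x_i,x_j)$ for $ij\in D$ such that for all integers $k_1,\dots,k_r\ge0$ with $k_1+\dots+k_r=v$ the average of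
\[
 \prod_{uw\in E(L)}\beta_{\theta(u)\theta(w)}\prod_{uw\notin E(L)}\bigl(1-\beta_{\theta(u)\theta(w)}\bigr)
\]
over all $\theta:V(L)\to\{1,\dots,r\}$ with $|\theta^{-1}(i)|=k_i$ for all $i$ equals $c$. In particular $(\beta_{ii},\beta_{ij},\beta_{jj})$ is a solution for $(L,p)$ for all $i\ne j$.
\end{lemma}

\begin{proof}
The last sentence is the case $k_i=k$, $k_j=v-k$, with $S=\theta^{-1}(i)$.

Fix $\varepsilon>0$ and a partition of $[0,1]$ into finitely many cells of length at most $\varepsilon$. We shall color the pairs of indices from $\{1,\dots,N\}$ with a number of colors that depends only on $r$ and on the number of cells. Let $N$ be so large that, by Ramsey's theorem, every such coloring has a set of $rv$ indices all of whose pairs have the same color.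

\emph{Sampling.} Choose disjoint intervals $J_1,\dots,J_r\subset(0,1)$ of equal length, centered at $x_1,\dots,x_r$ and so short that for each $ij\in D$ the proportion of $(x',y')\in J_i\times J_j$ with $|W(x',y')-W(x_i,x_j)|>\varepsilon$ is less than $1/(N^2(|D|+1))$. Pick independent uniform points $z_{i,1},\dots,z_{i,N}\in J_i$ for $i=1,\dots,r$. By a union bound over the $|D|N^2$ choices of $ij\in D$ and of indices $k,l$, with positive probability
\[
 |W(z_{i,k},z_{j,l})-W(x_i,x_j)|\le\varepsilon\qquad\text{for all }ij\in D\text{ and all }k,l.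
\]
Almost surely the sample points are distinct and $\Phi_W=c$ at every $v$-tuple of distinct sample points, since by Lemma~\ref{lem:phi} the exceptional set is null and such a tuple has a bounded density. Fix an outcome with these properties.

\emph{Selection.} Color each pair of indices $k<l$ from $\{1,\dots,N\}$ by the list of the cells containing $W(z_{i,k},z_{i,l})$ for all $i$ and $W(z_{i,k},z_{j,l})$ for all $i<j$. Take $rv$ indices all of whose pairs have the same color. Split this set into consecutive blocks $K_1<\dots<K_r$ of size $v$, and keep the points $z_{i,k}$ with $k\in K_i$, which we call the points of type $i$. The blocks are consecutive because the colors control $W(z_{i,k},z_{j,l})$ for $i<j$ only if $k<l$. Among the points kept, all values of $W$ between two distinct points of types $i\le j$ lie in one cell, hence within $\varepsilon$ of one number $\beta_{ij}^\varepsilon=\beta_{ji}^\varepsilon\in[0,1]$. For $ij\in D$ we may take $\beta_{ij}^\varepsilon=W(x_i,x_j)$.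

\emph{Evaluation.} Evaluate $\Phi_W=c$ at $k_i$ points of type $i$ for $i=1,\dots,r$; there are enough, as $k_i\le v$. Here $\Phi_W$ is the average of $\Psi_W$ over all bijections from $V(L)$ to these points. Each bijection induces a type map $\theta$ with $|\theta^{-1}(i)|=k_i$, and each such $\theta$ arises from $\prod_ik_i!$ bijections. Replacing each of the $m$ factors by its $\beta^\varepsilon$-value changes the result by at most $m\varepsilon$ and yields the average in the lemma, for the matrix $(\beta^\varepsilon_{ij})$. So this average is within $m\varepsilon$ of $c$, for all $(k_i)$ simultaneously. Let $\varepsilon\to0$ along a sequence for which the matrices converge.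
\end{proof}

\subsection{The limit is constant}

\begin{proof}[Proof of \eqref{eq:goal} and end of the proof of Theorem~\ref{thm:criterion}]
Let $(x,y)\in T$. Lemma~\ref{lem:ramsey} for the points $x,y$ and $D=\{12\}$ gives a solution of the form $(\beta_{11},W(x,y),\beta_{22})$. By \eqref{eq:star}, $W(x,y)\in\{p,\bar p\}$. So $W\in\{p,\bar p\}$ a.e. If $p=\bar p$, this is \eqref{eq:goal}.

Let $p\ne\bar p$. Two points alone do not prevent $W$ from taking both values. But suppose that for some $x$ there were $y\ne z$ with $(x,y),(x,z)\in T$, $W(x,y)=p$ and $W(x,z)=\bar p$. Apply Lemma~\ref{lem:ramsey} to $(x_1,x_2,x_3)=(x,y,z)$ and $D=\{12,13\}$. The types $1,2$ give a solution with middle entry $\beta_{12}=p$, so $\beta_{11}=p$ by \eqref{eq:star}. The types $1,3$ give $\beta_{11}=\beta_{13}=\bar p$, a contradiction.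

For a.e.\ $x$ the set $\{y:(x,y)\in T\}$ has full measure, so by what we have shown $W(x,\cdot)$ is a.e.\ equal to a constant, $f(x)=\int_0^1W(x,y)\,dy\in\{p,\bar p\}$. By the symmetry of $W$, $f(x)=W(x,y)=f(y)$ for a.e.\ $(x,y)$. Hence $f$, and with it $W$, is a.e.\ constant, equal to $p$ or to $\bar p$.
\end{proof}

\section{Finiteness of the exceptional densities}\label{sec:finite}

\begin{proof}[Proof of Theorem~\ref{thm:finite}]
Every $\rho\in R_L$ satisfies $g_1^{1/(v-1)}=g_2^{1/(2(v-2))}$, so it is a root of the polynomial $g_1^{2(v-2)}-g_2^{v-1}\in\mathbb Q[\rho]$. The finiteness of $R_L$ follows once we know that this polynomial is not zero. (For $v=3$ it is zero, as $g_1=g_2$.) So suppose that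
\begin{equation}\label{eq:identity}
 g_1^{2(v-2)}=g_2^{v-1}\qquad\text{in }\mathbb Q[\rho].
\end{equation}
The idea is that then $g_1$ must be a high power, whereas the coefficients of $vg_1=\sum_u\rho^{d_u}$ have the small sum $v$. Let an irreducible polynomial have multiplicities $\mu_1\ge0$ in $g_1$ and $\mu_2\ge0$ in $g_2$. Then $2(v-2)\mu_1=(v-1)\mu_2$. Since $\gcd(2(v-2),v-1)=\gcd(2,v-1)$, it follows that $\mu_1$ is divisible by
\[
 r=v-1\ \text{ if $v$ is even},\qquad r=\tfrac{v-1}2\ \text{ if $v$ is odd}.
\]
So $g_1=\kappa q^r$ with a rational $\kappa>0$ and a primitive $q\in\mathbb Z[\rho]$ (its coefficients have greatest common divisor $1$) with positive leading coefficient. As $g_1(1)=1$, we get $\kappa=N^{-r}$ with the integer $N=|q(1)|\ge1$. By Gauss's lemma $q^r$ is primitive. Since $vg_1=vN^{-r}q^r$ has integer coefficients, $vN^{-r}$ is an integer, i.e.\ $N^r\mid v$. Suppose $N\ge2$. If $v$ is even, then $N^r\ge2^{v-1}>v$; if $v\ge7$ is odd, then $N^r\ge2^{(v-1)/2}>v$; and for $v=5$, $N^2\mid5$ is impossible. So $N=1$, and $vg_1=vq^r$.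

Thus all coefficients of $\sum_u\rho^{d_u}$ are divisible by $v$. They are non-negative with sum $v$, so only one of them is non-zero, and $L$ is regular of some degree $d$. Then $g_1=\rho^d$, and by \eqref{eq:identity} a power of $g_2$ is a monomial, so $g_2$ is a monomial. But a pair has cut $2d-2$ if it is an edge and $2d$ if not, and both cases occur because $0<e<m$, a contradiction.

So $R_L$ is finite and consists of algebraic numbers. For $\rho\in R_L$ the numbers $\tau(\rho)=g_1(\rho)^{1/(v-1)}$ and $a(\rho)$ are algebraic, and so are the solutions $p$ of $c(p)=c(a(\rho))$, of which there are at most two in $(0,1)$. By Theorem~\ref{thm:criterion} these are the only exceptional $p$, and there are finitely many.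

Finally let $L$ be $d$-regular and put $\theta=d/(v-1)=e/m\in(0,1)$. Then $g_1=\rho^d$, and since a proportion $\theta$ of the pairs are edges, $g_2=\rho^{2d}(\theta\rho^{-2}+1-\theta)$. If $\rho\in R_L$, then $\tau=g_1^{1/(v-1)}=\rho^\theta$, and $g_2=\tau^{2(v-2)}=\rho^{2(v-1)\theta-2\theta}=\rho^{2d-2\theta}$. With $z=\rho^{-2}\neq1$ this says $\theta z+(1-\theta)=z^\theta$, which contradicts the strict weighted inequality between the arithmetic and geometric means. So $R_L=\emptyset$, and $(L,p)$ is rigid for all $p$ by Theorem~\ref{thm:criterion}.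
\end{proof}

\section{Four and five vertices}\label{sec:small}

Complementing $L$ replaces $\mathrm{cut}(S)$ by $k(v-k)-\mathrm{cut}(S)$, so $g_k^{\bar L}(\rho)=\rho^{k(v-k)}g_k^{L}(1/\rho)$ and
\begin{equation}\label{eq:compl}
 R_{\bar L}=\{1/\rho:\rho\in R_L\}.
\end{equation}
Hence we may treat one graph from each complementary pair, and regular graphs are covered by Theorem~\ref{thm:finite}. Recall that $\{x,x'\}$ has cut $d_x+d_{x'}-2\cdot 1_{xx'\in E(L)}$.

\subsection{Four vertices}

\begin{proof}[Proof of Theorem~\ref{thm:small}(i)]
Let $\rho\in R_L$ and put $t=1/\tau$, $s=\rho/\tau$. Then $f_k(s,t)=t^{k(4-k)}g_k(\rho)=1$ for $k=1,2$. We show in each case that $s,t>0$ and $f_1(s,t)=f_2(s,t)=1$ imply $s=t=1$. This gives $\rho=1$, a contradiction, so $R_L=\emptyset$, and (i) follows from Theorem~\ref{thm:criterion}. Of the eleven graphs on four vertices, the regular ones are the empty graph, $2K_2$, $C_4$ and $K_4$. The other seven are $P_4$, which is self-complementary, and the graphs $K_2+2K_1$, $P_3+K_1$, $K_{1,3}$ and their complements. We use the factorization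
\begin{equation}\label{eq:quartic}
 t^4-4t+3=(t-1)^2(t^2+2t+3),
\end{equation}
which shows that $1$ is the only positive root of the left side.

\smallskip\noindent
$K_2+2K_1$. The degrees are $1,1,0,0$; two pairs have cut $0$ and four have cut $1$. The equations are $st^2+t^3=2$ and $t^4+2st^3=3$. Substituting $st^2=2-t^3$ in the second gives $4t-t^4=3$. So $t=1$ by \eqref{eq:quartic}, and $s=1$.

\smallskip\noindent
$P_3+K_1$. The degrees are $1,2,1,0$. The two edges and the two pairs formed by an end of the path and the isolated vertex have cut $1$; the other two pairs have cut $2$. The equations are $t(s+t)^2=4$ and $2st^3+s^2t^2=3$. Since $2st^3+s^2t^2=t^2(s+t)^2-t^4=4t-t^4$, again $t=1$, and then $(s+1)^2=4$ gives $s=1$.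

\smallskip\noindent
$K_{1,3}$. The degrees are $3,1,1,1$ and all six pairs have cut $2$. The equations are $s^3+3st^2=4$ and $s^2t^2=1$. With $t=1/s$ the first becomes $s^4-4s+3=0$, so $s=1$ by \eqref{eq:quartic}, and $t=1$.

\smallskip\noindent
$P_4$. The degrees are $1,2,2,1$; each of the values $1,2,3$ is the cut of two pairs. The equations are $st(s+t)=2$ and $st(s^2+st+t^2)=3$. With $w=st$ and $u=s+t$ they say $wu=2$ and $3=wu^2-w^2=2u-w^2$. Multiplying the second by $w$ gives $3w=4-w^3$, i.e.\ $(w-1)(w^2+w+4)=0$. So $w=1$, $u=2$ and $s=t=1$.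
\end{proof}

\subsection{Five vertices}

For $v=5$ we have $g_1=g_4$ and $g_2=g_3$. Let
\[
 A=5g_1=\sum_u\rho^{d_u},\qquad B=10g_2=\sum_{|S|=2}\rho^{\mathrm{cut}(S)},\qquad Q_L=4A^3-5B^2=500\,(g_1^3-g_2^2).
\]
Since $g_1^{1/4}=g_2^{1/6}$ means $g_1^3=g_2^2$,
\begin{equation}\label{eq:RQ}
 R_L=\{\rho>0:\ \rho\ne1,\ Q_L(\rho)=0\}.
\end{equation}
By the proof of Theorem~\ref{thm:finite}, $Q_L$ is not the zero polynomial. Its trivial root $\rho=1$ is always at least double. Indeed, an edge is cut by a proportion $\frac{2k(v-k)}{v(v-1)}$ of the $k$-sets, so $g_k(1)=1$ and $g_k'(1)=k(v-k)\frac em$. For $v=5$ this gives $Q_L(1)=0$ and $Q_L'(1)=500\,(3\cdot4-2\cdot6)\frac em=0$. Hence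
\begin{equation}\label{eq:QP}
 Q_L(\rho)=\kappa\,\rho^j(1-\rho)^2P_L(\rho)
\end{equation}
with a constant $\kappa\ne0$, an integer $j\ge0$ and a polynomial $P_L$; we choose $\kappa$ and $j$ as in Table~\ref{tab:Q} below. Everything depends on the positive roots of $P_L$.

\begin{proof}[Proof of Theorem~\ref{thm:small}(ii)]
\textbf{The list of graphs.} Up to complement, $L$ has at most five edges. The forests with one to four edges are $K_2+3K_1$; $P_3+2K_1$, $2K_2+K_1$; $K_{1,3}+K_1$, $P_4+K_1$, $P_3+K_2$; and the trees $K_{1,4}$, the fork, $P_5$. With a cycle and at most four edges there are $K_3+2K_1$, $C_4+K_1$, and the two ways of adding one edge to a triangle: paw${}+K_1$, where the paw is a triangle with a pendant edge, and $K_3+K_2$. Now let there be five edges. If $L$ is connected, it has exactly one cycle, and it is $C_5$, the banner, or a triangle with two further vertices, which are pendant at the same triangle vertex (the \emph{cricket}), pendant at different ones (the \emph{bull}), or form a tail of length $2$. If $L$ is disconnected, it has components with $4$ and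 $1$ vertices, since a component structure $3+2$ or finer allows at most four edges; so $L$ is diamond${}+K_1$, where the diamond is $K_4$ minus an edge. The only regular graph here is $C_5$. The complement of diamond${}+K_1$ is the cricket. For a banner with cycle $abcd$ and pendant edge $ax$, the complement has the edges $ac,bd,bx,cx,dx$, so it is the triangle $bdx$ with the tail $x,c,a$. Thus sixteen graphs remain, listed in Table~\ref{tab:AB}.

\begin{table}[htbp]
\centering\small
\begin{tabular}{lll}
\hline
$L$ & $A$ & $B$\\
\hline
$K_2+3K_1$ & $3+2\rho$ & $4+6\rho$\\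
$P_3+2K_1$ & $2+2\rho+\rho^2$ & $1+6\rho+3\rho^2$\\
$2K_2+K_1$ & $1+4\rho$ & $2+4\rho+4\rho^2$\\
$K_3+2K_1$ & $2+3\rho^2$ & $1+9\rho^2$\\
$K_{1,3}+K_1$ & $1+3\rho+\rho^3$ & $3\rho+6\rho^2+\rho^3$\\
$P_4+K_1$ & $1+2\rho+2\rho^2$ & $4\rho+4\rho^2+2\rho^3$\\
$P_3+K_2$ & $4\rho+\rho^2$ & $1+2\rho+5\rho^2+2\rho^3$\\
$C_4+K_1$ & $1+4\rho^2$ & $8\rho^2+2\rho^4$\\
paw${}+K_1$ & $1+\rho+2\rho^2+\rho^3$ & $\rho+4\rho^2+5\rho^3$\\
$K_{1,4}$ & $4\rho+\rho^4$ & $6\rho^2+4\rho^3$\\
fork & $3\rho+\rho^2+\rho^3$ & $\rho+5\rho^2+3\rho^3+\rho^4$\\
$P_5$ & $2\rho+3\rho^2$ & $2\rho+3\rho^2+4\rho^3+\rho^4$\\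
$K_3+K_2$ & $2\rho+3\rho^2$ & $1+3\rho^2+6\rho^3$\\
bull & $2\rho+\rho^2+2\rho^3$ & $3\rho^2+4\rho^3+3\rho^4$\\
cricket & $2\rho+2\rho^2+\rho^4$ & $2\rho^2+6\rho^3+2\rho^4$\\
banner & $\rho+3\rho^2+\rho^3$ & $3\rho^2+5\rho^3+\rho^4+\rho^5$\\
\hline
\end{tabular}
\caption{The non-regular graphs on five vertices, up to complement. The coefficient of $\rho^i$ in $A$ is the number of vertices of degree $i$, in $B$ the number of pairs of vertices with cut $i$.}
\label{tab:AB}
\end{table}

\textbf{The polynomials.} We do one case in full. In the banner with cycle $abcd$ and pendant edge $ax$ the degrees are $d_a=3$, $d_b=d_c=d_d=2$, $d_x=1$. The pairs $bc,cd,ax$ have cut $2$; $ab,ad,bx,cx,dx$ have cut $3$; $bd$ has cut $4$; $ac$ has cut $5$. So $A=\rho(1+3\rho+\rho^2)$, $B=\rho^2(3+5\rho+\rho^2+\rho^3)$ and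
\begin{align*}
 A^3&=\rho^3\,(1+9\rho+30\rho^2+45\rho^3+30\rho^4+9\rho^5+\rho^6),\\
 B^2&=\rho^4\,(9+30\rho+31\rho^2+16\rho^3+11\rho^4+2\rho^5+\rho^6),\\
 Q_L&=\rho^3\,(4-9\rho-30\rho^2+25\rho^3+40\rho^4-19\rho^5-6\rho^6-5\rho^7)\\
 &=\rho^3(1-\rho)^2\,(4-\rho-36\rho^2-46\rho^3-16\rho^4-5\rho^5).
\end{align*}
The last step is checked by the rule that, if $P_L$ has coefficients $(P_0,P_1,\dots)$, then $(1-\rho)^2P_L$ has coefficients $P_i-2P_{i-1}+P_{i-2}$. The other rows of Table~\ref{tab:AB} give Table~\ref{tab:Q} by the same expansion and the same rule. (As a check, $A(1)=5$ and $B(1)=10$, so the coefficients of $A^3$ and $B^2$ must sum to $125$ and $100$.)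

\begin{table}[htbp]
\centering\footnotesize
\begin{tabular}{llll}
\hline
$L$ & $\kappa\rho^j$ & coefficients of $Q_L/(\kappa\rho^j)$ & coefficients of $P_L$\\
\hline
$K_2+3K_1$ & $4$ & $7,-6,-9,8$ & $7,8$\\
$P_3+2K_1$ & $1$ & $27,36,-66,-52,27,24,4$ & $27,90,87,32,4$\\
$2K_2+K_1$ & $-16$ & $1,2,-2,-6,5$ & $1,4,5$\\
$K_3+2K_1$ & $27$ & $1,0,2,0,-7,0,4$ & $1,2,5,8,4$\\
$K_{1,3}+K_1$ & $1$ & $4,36,63,-60,-138,48,7,36,0,4$ & $4,44,147,190,95,48,8,4$\\
$P_4+K_1$ & $4$ & $1,6,-2,-8,-4,4,3$ & $1,8,13,10,3$\\
$P_3+K_2$ & $-1$ & $5,20,70,-136,-27,52,16$ & $5,30,125,84,16$\\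
$\mathbf{C_4+K_1}$ & $4$ & $1,0,12,0,-32,0,24,0,-5$ & $1,2,15,28,9,-10,-5$\\
paw${}+K_1$ & $1$ & $4,12,31,24,-34,-92,-33,60,24,4$ & $4,20,67,138,175,120,32,4$\\
$K_{1,4}$ & $4\rho^3$ & $64,-45,-60,28,0,0,12,0,0,1$ & $64,83,42,29,16,3,2,1$\\
\textbf{fork} & $\rho^2$ & $-5,58,-47,-16,-19,18,7,4$ & $-5,48,54,44,15,4$\\
$P_5$ & $-\rho^2$ & $20,28,-19,-76,2,40,5$ & $20,68,97,50,5$\\
$K_3+K_2$ & $-1$ & $5,0,30,28,-99,-36,72$ & $5,10,45,108,72$\\
bull & $\rho^3$ & $32,3,0,-70,0,3,32$ & $32,67,102,67,32$\\
cricket & $4\rho^3$ & $8,19,-6,-35,-6,7,6,6,0,1$ & $8,35,56,42,22,9,2,1$\\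
\textbf{banner} & $\rho^3$ & $4,-9,-30,25,40,-19,-6,-5$ & $4,-1,-36,-46,-16,-5$\\
\hline
\end{tabular}
\caption{The polynomials $Q_L=4A^3-5B^2=\kappa\rho^j(1-\rho)^2P_L$. Coefficients are listed by ascending powers of $\rho$. Only in the three bold rows does $P_L$ have coefficients of both signs.}
\label{tab:Q}
\end{table}

\textbf{Conclusion.} In thirteen rows all coefficients of $P_L$ are positive. So $Q_L$ has no positive root except $1$, and $R_L=\emptyset$ by \eqref{eq:RQ}. In the three bold rows the coefficients of $P_L$ change sign exactly once, so by Descartes' rule of signs $P_L$ has exactly one positive root. This root is not $1$, since $P_L(1)$ is $40$ for $C_4+K_1$, $160$ for the fork and $-100$ for the banner. So $|R_L|=1$ for these three graphs, and by \eqref{eq:compl} also for their complements. The six graphs are different: $C_4+K_1$ and the fork have four edges and only the first contains a cycle, their complements have six edges, and the banner and its complement have five and are not isomorphic, as only the latter contains a triangle. If $R_L=\{\rho\}$, Theorem~\ref{thm:criterion}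 says that $(L,p)$ is exceptional if and only if $a(\rho)\in\{p,\bar p\}$. As $a(\rho)\in(0,1)$ by Lemma~\ref{lem:balanced}, this holds for exactly one unordered pair $\{p,\bar p\}$. If $R_L=\emptyset$, there is no exceptional $p$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{HEP}
\emph{Hereditary Extended Properties, Quasi-Random Graphs and Induced Subgraphs},
\url{https://users.renyi.hu/~sos/2003_Hereditary_Extended_Properties_Quasi-Random_Graphs_and_Induced_Subgraphs.pdf}.

\bibitem{Lov}
Lov\'asz, \emph{Large Networks and Graph Limits}.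

\bibitem{LS}
Lov\'asz and Szegedy, \emph{Szemer\'edi's lemma for the analyst}, 2007.
\end{thebibliography}

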